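# Dimension functions on a unital C*-algebra form a simplex

## 1. Weights on $\mathbb C^r$, two isometries, and a square of states

Is the set of dimension functions on a unital $C^*$-algebra always a simplex? The first guess is yes, for the following reason: in the examples one can compute quickly, a dimension function is a list of weights placed on the places where one can measure rank, the weights may be chosen freely, and weights with sum one form a simplex. This section makes the words precise and tests the guess. The guess turns out to be right, but the purely formal reason one might give for it is wrong.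

The question is the Blackadar–Handelman conjecture. It comes from "Rank constrained homotopies of matrices and the Blackadar-Handelman conjectures on $\mathrm C^*$-algebras" (https://core.ac.uk/download/127583005.pdf).

Throughout, $A$ is a unital $C^*$-algebra and $M_\infty(A)_+=\bigcup_n M_n(A)_+$, where $M_n(A)$ sits in $M_{n+1}(A)$ via $a\mapsto a\oplus 0$.

**Definition (Cuntz comparison).** For $a,b\in M_\infty(A)_+$ write $a\precsim b$ if there are $x_k\in M_\infty(A)$ with $x_kbx_k^*\to a$ in norm, and $a\sim b$ if $a\precsim b$ and $b\precsim a$. The Cuntz semigroup is $W(A)=M_\infty(A)_+/\!\sim$, with $\langle a\rangle+\langle b\rangle=\langle a\oplus b\rangle$ and $\langle a\rangle\le\langle b\rangle\iff a\precsim b$.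

**Definition (dimension function).** A dimension function on $A$ is a map $d:M_\infty(A)_+\to[0,\infty)$ with $d(1_A)=1$, with $d(a\oplus b)=d(a)+d(b)$, and such that $a\precsim b$ implies $d(a)\le d(b)$. Equivalently, it is a state on $W(A)$: an additive, order-preserving map to $[0,\infty)$ sending $\langle 1_A\rangle$ to $1$. The set of all of them is $DF(A)$, a convex set of real functions on $M_\infty(A)_+$ with the topology of pointwise convergence.

If $a\precsim b$ with $a,b\in M_n(A)$, the $x_k$ can be taken in $M_n(A)$: replace $x_k$ by $1_nx_k1_n$. Conjugation by a permutation matrix does not change the $\sim$-class, so it does not matter how $a$ and $b$ are padded before $a\oplus b$ is formed. Also $d(0)=d(0\oplus 0)=2d(0)$ gives $d(0)=0$.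

**Test 1: $A=\mathbb C$.** Here $a\precsim b$ if and only if $\operatorname{rank}a\le\operatorname{rank}b$. Indeed $\operatorname{rank}(x_kbx_k^*)\le\operatorname{rank}b$, and matrices of rank at most $r$ form a closed set. Conversely, diagonalize with orthonormal vectors, $a=\sum_{i\le r}\alpha_ie_ie_i^*$ and $b=\sum_{i\le s}\beta_if_if_i^*$ with $r\le s$ and positive $\alpha_i,\beta_i$; then $x=\sum_{i\le r}(\alpha_i/\beta_i)^{1/2}e_if_i^*$ has $xbx^*=a$. So $d(a)=\operatorname{rank}a$, and $DF(\mathbb C)$ is a point. For $A=M_n(\mathbb C)$ the same computation gives the single function $\operatorname{rank}/n$.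

**Test 2: $A=\mathbb C^r$.** Comparison is coordinatewise. With $p_i$ the $i$-th minimal projection, $a\sim\bigoplus_ip_i^{\oplus\operatorname{rank}a^{(i)}}$, so $d(a)=\sum_i\alpha_i\operatorname{rank}a^{(i)}$ with $\alpha_i=d(p_i)\ge0$. Since $1\sim p_1\oplus\dots\oplus p_r$, the weights add up to $1$, and every such list of weights occurs. So $DF(\mathbb C^r)$ is the standard simplex with $r$ vertices.

**Test 3: two isometries.** Suppose $A$ contains $s_1,s_2$ with $s_i^*s_j=\delta_{ij}1$, as $B(H)$ does for $H$ infinite-dimensional. The column $x=\begin{pmatrix}s_1^*\\s_2^*\end{pmatrix}$ satisfies $xx^*=1_2$, so $1\oplus1\precsim1$. A dimension function would satisfy $2\le1$. So $DF(A)=\emptyset$.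

Now the precise meaning of "simplex". We write $\mathbb R^+=[0,\infty)$.

**Definition (cones, bases, simplices).** A convex cone in a real vector space $E$ is a subset $C$ with $0\in C$ and $\alpha_1x_1+\alpha_2x_2\in C$ for $x_i\in C$, $\alpha_i\in\mathbb R^+$. It is strict if $x,-x\in C$ forces $x=0$. A strict cone is ordered by $x\le_Cy\iff y-x\in C$, and it is a lattice cone if $(C,\le_C)$ is a lattice. A base of a nonzero cone $C$ is a convex $K\subseteq C$ such that each nonzero $x\in C$ is uniquely $x=\alpha b$ with $(b,\alpha)\in K\times\mathbb R^+$. The empty set is the base of $\{0\}$. A simplex is a convex subset of a real vector space that is affinely isomorphic to a base of a lattice cone in some real vector space. In particular $\emptyset$ is a simplex.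

The cone $(\mathbb R^+)^r$ has the coordinatewise order, so it is a lattice cone, and its base $\{\sum\alpha_i=1\}$ is the simplex of Test 2. The empty set of Test 3 also passes.

Whether $K$ is a simplex can be tested on any cone that has $K$ as a base. If $\varphi:K\to K'$ is an affine isomorphism between bases of nonzero cones $C$ and $C'$, then $\alpha b\mapsto\alpha\varphi(b)$ is a positively homogeneous bijection $C\to C'$. It is additive since $\alpha b+\alpha'b'=(\alpha+\alpha')\big(\tfrac{\alpha}{\alpha+\alpha'}b+\tfrac{\alpha'}{\alpha+\alpha'}b'\big)$. So it is an isomorphism of ordered cones.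

**Test 4: is every state space a simplex?** If so, nothing about $C^*$-algebras would be needed. It is not so. Let $W$ be the semigroup of nonnegative affine functions on the square $[0,1]^2$ with coordinates $u,v$, with the pointwise order and the unit $1$. Let $\varphi$ be a state. Additivity gives $\varphi(qw)=q\varphi(w)$ for rational $q\ge0$, and monotonicity extends this to real $q\ge0$. Put $u_0=\varphi(u)$ and $v_0=\varphi(v)$; both lie in $[0,1]$ because $u,v\le1$. For $w=\alpha+\beta u+\gamma v\in W$ move the negative coefficients to the other side: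
$$w+\alpha^-+\beta^-u+\gamma^-v=\alpha^++\beta^+u+\gamma^+v.$$
Applying $\varphi$ gives $\varphi(w)=w(u_0,v_0)$. Conversely every evaluation is a state. So the state space is the square.

The square is not a simplex. It is a base of $C=\{(r,u,v):0\le u\le r,\ 0\le v\le r\}$. Suppose $(1,0,0)$ and $(1,1,0)$ had a least upper bound $w=(r,u,v)$ in $C$. Both $(2,1,0)=(1,0,0)+(1,1,0)$ and $(2,1,1)=(1,0,0)+(1,1,1)=(1,1,0)+(1,0,1)$ are upper bounds, so $w$ lies below both. From $(2-r,1-u,-v)\in C$ we get $v=0$. From $(2-r,1-u,1)\in C$ we get $1\le2-r$, so $r\le1$. From $w-(1,0,0)=(r-1,u,0)\in C$ we get $r=1$ and $u=0$. Then $w-(1,1,0)=(0,-1,0)\notin C$, a contradiction.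

So an argument must use more than the fact that $W(A)$ is an ordered semigroup.

## 2. Two dimension functions on $C([0,1])$ whose join direct sums cannot see

Let $D(A)$ be the set of all maps $d:M_\infty(A)_+\to[0,\infty)$ with $d(a\oplus b)=d(a)+d(b)$ and $a\precsim b\Rightarrow d(a)\le d(b)$, without normalization. It is a convex cone in $\mathbb R^{M_\infty(A)_+}$, strict because its elements are nonnegative functions. We want $D(A)$ to be a lattice cone with base $DF(A)$.

For $d_1,d_2\in D(A)$ put $m=\max(d_1,d_2)$. A sensible candidate for the join is obtained by cutting $a$ into pieces and taking the larger value on each piece: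
$$s(a)=\sup\Big\{\sum_im(c_i):c_1\oplus\dots\oplus c_k\precsim a\Big\}.\tag{1}$$
On $\mathbb C^r$ this works: the pieces $p_i^{\oplus\operatorname{rank}a^{(i)}}$ give the sum $\sum_i\max(\alpha_i,\beta_i)\operatorname{rank}a^{(i)}$, which is the join. Here is the point where it stops working.

**Example.** Let $A=C([0,1])$, let $\mathcal U$ be a free ultrafilter on $\mathbb N$, and put
$$d_0(a)=\operatorname{rank}a(0),\qquad d_+(a)=\lim_{k\to\mathcal U}\operatorname{rank}a(1/k).$$
The limit exists because $\operatorname{rank}a(1/k)\le n$ for $a\in M_n(A)$. If $a\precsim b$ then $a(t)\precsim b(t)$ for each $t$, so $\operatorname{rank}a(t)\le\operatorname{rank}b(t)$. So both are dimension functions. Since $\operatorname{rank}a(t)\ge\operatorname{rank}a(0)$ for $t$ near $0$, we have $d_0\le d_+$ *pointwise*. Hence $m=d_+$, and (1) returns $s=d_+$: take $k=1$, $c_1=a$ for one inequality, and use $\sum d_+(c_i)\le d_+(a)$ for the other.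

But $d_+$ is not an upper bound of $d_0$ in the *cone* order. Let $\tau(t)=t$. Then $d_+-d_0$ is $1$ at $\tau$ and $0$ at $1$, although $\tau\precsim1$ via $x=\tau^{1/2}$. So $d_+-d_0\notin D(A)$. In fact, any $e\in D(A)$ above both in the cone order has $e(1)\ge2$: from $e-d_+\in D(A)$ we get $e(\tau)\ge d_+(\tau)=1$, and from $e-d_0\in D(A)$ we get
$$e(1)-1=(e-d_0)(1)\ge(e-d_0)(\tau)=e(\tau)\ge1 .$$

What is missing is the piece "$1$ modulo $\tau$". On it $d_0$ should take the value $1-0=1$ and $d_+$ the value $1-1=0$; on the piece $\tau$ they take the values $0$ and $1$. Adding the larger values gives $2$. Direct sums in $W(A)$ do not offer such a quotient piece. So we look for an abelian category in which these quotients exist, and on which dimension functions become additive functions. The bridge to it is the notion of rank function.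

## 3. Sylvester rank functions and the main theorems

**Definition (Sylvester rank function).** For a unital ring $R$, let $\mathcal S(R)$ be the cone of functions $\operatorname{rk}$ from all finite rectangular matrices over $R$ to $[0,\infty)$ with

* (S1) $\operatorname{rk}(0)=0$;
* (S2) $\operatorname{rk}(xy)\le\min(\operatorname{rk}x,\operatorname{rk}y)$;
* (S3) $\operatorname{rk}(x\oplus y)=\operatorname{rk}x+\operatorname{rk}y$;
* (S4) $\operatorname{rk}\begin{pmatrix}x&z\\0&y\end{pmatrix}\ge\operatorname{rk}x+\operatorname{rk}y$.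

Put $\mathcal P(R)=\{\operatorname{rk}\in\mathcal S(R):\operatorname{rk}(1_R)=1\}$; these are the Sylvester rank functions.

For a field the ordinary rank is an example, and so is its pullback along any ring homomorphism $R\to K$ to a field. By (S2), $\operatorname{rk}$ does not change under multiplication by invertible matrices, in particular permutations. It does not change when zero rows or columns are added either, since $(x\ \,0)=x\,(1\ \,0)$ and $x=(x\ \,0)\begin{pmatrix}1\\0\end{pmatrix}$. Permuting block rows and columns, we see that (S4) also holds for lower triangular blocks.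

**Theorem A.** $D(A)$ is a lattice cone and $DF(A)$ is a base for it. Hence $DF(A)$ is a simplex (possibly empty). It is also compact.

**Theorem B.** (i) For every unital ring $R$, $\mathcal S(R)$ is a lattice cone with base $\mathcal P(R)$, so $\mathcal P(R)$ is a simplex. (ii) $d\mapsto\operatorname{rk}_d$, $\operatorname{rk}_d(x)=d(xx^*)$, is an affine homeomorphism (for pointwise convergence) of $DF(A)$ onto the closed face of $\mathcal P(A)$ consisting of those $\operatorname{rk}$ with

* (C) $\operatorname{rk}(f(a))=\operatorname{rk}(a)$ for all $a\in M_\infty(A)_+$ and all continuous $f:[0,\|a\|]\to[0,\infty)$ with $f(0)=0$ and $f>0$ on $(0,\|a\|]$.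

(iii) If $a\precsim b$ in $M_n(A)_+$, then for every $\ell\ge1$ there is $x\in\overline{M_{\ell n\times(\ell+1)n}(A)\,(b\otimes1_{\ell+1})}$ with $xx^*=a\otimes1_\ell$.

In particular the conjecture is true: $DF(A)$ is a simplex for every unital $C^*$-algebra $A$.

Part (i) supplies joins for rank functions on any ring. Part (ii) carries them to dimension functions. It needs an argument, because condition (C) is not automatic.

**Example ((C) can fail).** Let $A=C([0,1])$, $\tau(t)=t$, and $f(t)=e^{-1/t}$ with $f(0)=0$. No power $\tau^n$ lies in the ideal $f(\tau)A$, because $\tau^n/f(\tau)$ is unbounded near $0$. An ideal that is maximal among those containing $f(\tau)$ and missing all powers of $\tau$ is prime; call it $\mathfrak p$. Ordinary rank over the fraction field of $A/\mathfrak p$ gives an element of $\mathcal P(A)$ with $\operatorname{rk}(\tau)=1$ and $\operatorname{rk}(f(\tau))=0$.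

So dimension functions form a proper part of the rank functions in general, and we must show that joins of elements of this part stay in it. The property that does it is heredity.

**Definition (hereditary subcone, face).** A convex subcone $H$ of a strict cone $C$ is hereditary if $x\in C$, $x\le_Cy$ and $y\in H$ imply $x\in H$. A convex subset $F$ of a convex set $K$ is a face if $tx+(1-t)y\in F$ with $x,y\in K$, $0<t<1$ implies $x,y\in F$.

In $(\mathbb R^+)^2$ the half-axis $\{(\alpha,0)\}$ is hereditary. The diagonal is not, since $(1,0)\le(1,1)$. Likewise the endpoints of a segment are faces of it and its midpoint is not.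

## 4. Four rules for Cuntz comparison

This section collects the rules of comparison used below. For $j\ge1$ put $\theta_j(t)=\dfrac t{t+1/j}$ on $[0,\infty)$. Then $0\le\theta_j\le1$, and $t(1-\theta_j(t))=\frac1j\cdot\frac{t}{t+1/j}\le\frac1j$. Consequently, for all $t\ge0$,
$$0\le t\,(1-\theta_j(t))\le\tfrac1j,\qquad t\,|\theta_i(t)-\theta_j(t)|\le\max(\tfrac1i,\tfrac1j).\tag{2}$$

**(F1)** *$\precsim$ is transitive, and $0\le a\le b$ implies $a\precsim b$.* If $a\precsim b\precsim c$, choose $x$ with $xbx^*$ close to $a$, then $y$ with $ycy^*$ so close to $b$ that $xycy^*x^*$ is close to $xbx^*$. For the second claim let $e_k=\theta_k(b)$. By (2),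
$$\|a^{1/2}(1-e_k)\|^2=\|(1-e_k)a(1-e_k)\|\le\|(1-e_k)b(1-e_k)\|\le\tfrac1k .$$
With $x_k=a^{1/2}(b+\frac1k)^{-1}b^{1/2}$ we get $x_kbx_k^*=a^{1/2}e_k^2a^{1/2}\to a$.

**(F2)** *If $f,g\ge0$ are continuous, vanish at $0$, and $\{f\ne0\}\subset\{g\ne0\}$ on the spectrum of $a\ge0$, then $f(a)\precsim g(a)$.* For $\delta>0$ let $q=((f-\delta)_+/g)^{1/2}$, with value $0$ where $f\le\delta$. On the compact set $\{f\ge\delta\}$ of spectral points, $g$ is bounded below by a positive number, so $q$ is continuous on the spectrum. Then $q(a)g(a)q(a)=(f-\delta)_+(a)$, which tends to $f(a)$ as $\delta\to0$.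

**(F3)** *$xx^*\sim x^*x$ for every rectangular $x$.* Pad $x$ with zeros to a square matrix. Then $x(x^*x)x^*=(xx^*)^2\sim xx^*$ by (F2), so $xx^*\precsim x^*x$; exchange $x$ and $x^*$.

**(F4)** *If $a_k\to a$ in norm and $a_k\precsim b$ for all $k$, then $a\precsim b$.* Choose $x_k$ with $\|x_kbx_k^*-a_k\|\le1/k$.

Positive multiples are equivalent: $\alpha a\sim a$ for $\alpha>0$.

## 5. Finitely presented functors and joins by filtrations

Let $R$ be a unital ring and let $\mathrm{mod}\text{-}R$ be (a small skeleton of) the category of finitely presented right modules. It has finite direct sums and cokernels. Write $(M,-)=\operatorname{Hom}_R(M,-)$.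

**Definition (the category $\mathcal C$).** An additive functor $F:\mathrm{mod}\text{-}R\to Ab$ is finitely presented if there is an exact sequence $(N,-)\to(M,-)\to F\to0$, exactness being pointwise. $\mathcal C$ is the full subcategory of these functors. A functor is finitely generated if it is a quotient of some $(M,-)$.

By the Yoneda lemma, maps $(M,-)\to F$ correspond to elements of $F(M)$. So $(M,-)$ is projective for pointwise epimorphisms, and a map $(N,-)\to(M,-)$ is induced by some $f:M\to N$. Its kernel at $X$ consists of the $g:N\to X$ with $gf=0$; so the kernel is $(\operatorname{coker}f,-)$. Hence each $F\in\mathcal C$ has a resolution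
$$0\to(P,-)\to(N,-)\to(M,-)\to F\to0,\qquad P=\operatorname{coker}(f:M\to N).\tag{3}$$

**Example.** Over a field $K$ every map between functors $(K^n,-)$ is given by a matrix, and a matrix can be brought to the form $1_r\oplus0$. So every $F\in\mathcal C$ is isomorphic to some $(K^n,-)$. For $R=C([0,1])$ and $\tau:R\to R$, the functor $X\mapsto X/X\tau$ is the cokernel of $(\tau,-):(R,-)\to(R,-)$, so it belongs to $\mathcal C$. This will be the piece "$1$ modulo $\tau$".

**Claim.** $\mathcal C$ is abelian, with kernels and cokernels computed pointwise.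

$\mathcal C$ is closed under finite direct sums, so it suffices that pointwise kernels and cokernels of maps $\alpha:F\to G$ in $\mathcal C$ lie in $\mathcal C$. Fix a presentation $(N_G,-)\to(M_G,-)\to G\to0$ and an epimorphism $\pi:(M,-)\to F$.

**Step 1.** *This step handles cokernels.* Lift $\alpha\pi$ to a map $(M,-)\to(M_G,-)$. Then $\operatorname{coker}\alpha$ is the cokernel of $(N_G,-)\oplus(M,-)\to(M_G,-)$, and $(N_G,-)\oplus(M,-)\cong(N_G\oplus M,-)$.

**Step 2.** *This step shows that the kernel of any map $\beta:(M,-)\to G$ is finitely generated.* Lift $\beta$ to $\varphi:(M,-)\to(M_G,-)$ and let $\psi:(N_G,-)\to(M_G,-)$ be the presentation map. The kernel of $(\varphi,-\psi):(M,-)\oplus(N_G,-)\to(M_G,-)$ is representable, and it consists of the pairs $(\xi,\eta)$ with $\varphi\xi=\psi\eta$. Its projection to $(M,-)$ is the set of $\xi$ with $\varphi\xi\in\operatorname{im}\psi$, which is $\ker\beta$.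

**Step 3.** *This step shows that a finitely generated subfunctor $H$ of $G\in\mathcal C$ lies in $\mathcal C$.* If $(M,-)\to H$ is an epimorphism, its kernel equals the kernel of $(M,-)\to H\subset G$, which is finitely generated by Step 2.

**Step 4.** *This step handles kernels.* By Step 2, $\ker(\alpha\pi)$ is finitely generated, and $\pi$ maps it onto $\ker\alpha$. So $\ker\alpha$ is a finitely generated subfunctor of $F\in\mathcal C$, and Step 3 applies. $\square$

Hence subobjects in $\mathcal C$ and their sums, intersections and quotients are computed pointwise, as for abelian groups. In particular the modular law holds.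

**Definition.** $\Lambda(R)$ is the cone of functions $\lambda$ from the set of isomorphism classes of $\mathcal C$ to $[0,\infty)$ that are additive on short exact sequences.

For $\lambda,\mu\in\Lambda(R)$ the difference $\mu-\lambda$ is again additive, so $\mu-\lambda\in\Lambda(R)$ if and only if $\lambda(F)\le\mu(F)$ for all $F$. Here, unlike in $D(A)$, the cone order is the pointwise order. Over a field, $\lambda$ is determined by $\lambda((K,-))$ and $\Lambda(K)\cong\mathbb R^+$.

**Lemma 1.** $\Lambda(R)$ is a lattice cone.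

*Proof.* It is a cone of nonnegative functions, so it is strict. Let $\lambda,\mu\in\Lambda(R)$, put $m(F)=\max(\lambda(F),\mu(F))$ and
$$s(F)=\sup\Big\{\sum_{i=1}^km(F_i/F_{i-1}):0=F_0\subset F_1\subset\dots\subset F_k=F\Big\}.$$
This is formula (1) with filtrations in place of direct sums. Since $m\le\lambda+\mu$, we have $s\le\lambda+\mu<\infty$.

**Step 1.** *This step shows that $s$ is superadditive.* Let $0\to F'\to F\to F''\to0$ be exact. A filtration of $F'$, followed by the preimages in $F$ of a filtration of $F''$, is a filtration of $F$ with the same factors. So $s(F)\ge s(F')+s(F'')$.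

**Step 2.** *This step shows that $s$ is subadditive, by refining a filtration of $F$ along $F'$.* Let $(F_i)$ be a filtration of $F$ and put
$$A_i=(F_i\cap F')/(F_{i-1}\cap F')\cong(F_{i-1}+F_i\cap F')/F_{i-1},\qquad B_i=F_i/(F_{i-1}+F_i\cap F').$$
The sequence $0\to A_i\to F_i/F_{i-1}\to B_i\to0$ is exact. Each of $\lambda,\mu$ is additive on it, so $m(F_i/F_{i-1})\le m(A_i)+m(B_i)$. The $A_i$ are the factors of the filtration $(F_i\cap F')$ of $F'$. The modular law gives $F_i\cap(F_{i-1}+F')=F_{i-1}+F_i\cap F'$, because $F_{i-1}\subset F_i$. Therefore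
$$(F_i+F')/(F_{i-1}+F')\cong F_i/\big(F_i\cap(F_{i-1}+F')\big)=B_i,$$
so the $B_i$ are the factors of the image filtration of $F''$. Hence $\sum_im(F_i/F_{i-1})\le s(F')+s(F'')$. Together with Step 1, $s\in\Lambda(R)$.

**Step 3.** *This step identifies $s$ as the join and finds the meet.* The one-step filtration gives $s\ge\lambda,\mu$. If $\nu\in\Lambda(R)$ and $\nu\ge\lambda,\mu$, then $\nu(F)=\sum\nu(F_i/F_{i-1})\ge\sum m(F_i/F_{i-1})$, so $\nu\ge s$. Thus $s=\lambda\vee\mu$. Next, $\lambda+\mu-s\ge0$ is in $\Lambda(R)$, and it is $\le\mu$ and $\le\lambda$ because $s\ge\lambda$ and $s\ge\mu$. If $\nu\in\Lambda(R)$ and $\nu\le\lambda,\mu$, then $\lambda+\mu-\nu\in\Lambda(R)$ is $\ge\lambda,\mu$, hence $\ge s$, so $\nu\le\lambda+\mu-s$. Thus $\lambda+\mu-s=\lambda\wedge\mu$. $\square$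

## 6. Rank functions are additive functions on $\mathcal C$

View an $n\times m$ matrix $x$ as a map $R^m\to R^n$ of right modules (columns). Let $I_x$ be the image of $(x,-):(R^n,-)\to(R^m,-)$. It is a finitely generated subfunctor of $(R^m,-)$, so it lies in $\mathcal C$, and
$$0\to(\operatorname{coker}x,-)\to(R^n,-)\to I_x\to0\tag{4}$$
is exact. With $\operatorname{Hom}(R^n,X)=X^n$ (rows), $(x,X)$ is $\xi\mapsto\xi x$, so $I_x(X)=\{\xi x:\xi\in X^n\}$.

**Lemma 2.** For $\lambda\in\Lambda(R)$ put $\operatorname{rk}_\lambda(x)=\lambda(I_x)$. Then $\lambda\mapsto\operatorname{rk}_\lambda$ is an additive, positively homogeneous bijection $\Lambda(R)\to\mathcal S(R)$. Consequently $\mathcal S(R)$ is a lattice cone.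

*Proof.*

**Step 1.** *This step checks that $\operatorname{rk}_\lambda\in\mathcal S(R)$.* (S1) holds since $I_0=0$ and $\lambda(0)=0$. (S3) holds since $I_{x\oplus y}\cong I_x\oplus I_y$. For (S2), $I_{xy}(X)=\{\xi xy\}$ is the image of $I_x$ under $(y,-)$, so $I_{xy}$ is a quotient of $I_x$, and it is a subobject of $I_y$; $\lambda$ does not increase on subobjects or quotients. For (S4), let $T=\begin{pmatrix}x&z\\0&y\end{pmatrix}$. Then $I_T(X)=\{(\xi x,\ \xi z+\eta y)\}$. Projection to the first coordinate is an epimorphism $I_T\to I_x$, and its kernel contains $\{(0,\eta y)\}\cong I_y$ (take $\xi=0$). So $\lambda(I_T)\ge\lambda(I_x)+\lambda(I_y)$.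

For Steps 2 to 5 fix $\operatorname{rk}\in\mathcal S(R)$ and put $u=\operatorname{rk}(1_R)$.

**Step 2.** *This step turns $\operatorname{rk}$ into a dimension of modules.* For $M\cong\operatorname{coker}x$ with $x$ of size $n\times m$ put
$$\dim M=nu-\operatorname{rk}x .$$
It is $\ge0$ because $x=1_nx$ and $\operatorname{rk}1_n=nu$. To see that it depends only on $M$, let $\pi:R^n\to M$ and $\pi':R^{n'}\to M$ be surjections with kernels $\operatorname{im}x$ and $\operatorname{im}y$. Free modules are projective, so there are $\sigma,\sigma'$ with $\pi\sigma=\pi'$ and $\pi'\sigma'=\pi$. Put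
$$\alpha=\begin{pmatrix}1&-\sigma\\0&1\end{pmatrix},\qquad\beta=\begin{pmatrix}1&0\\-\sigma'&1\end{pmatrix}.$$
Then $(\pi,\pi')\alpha=(\pi,0)$ and $(\pi,\pi')\beta=(0,\pi')$. Computing $\ker(\pi,\pi')$ both ways gives
$$\operatorname{im}\alpha(x\oplus1_{n'})=\ker(\pi,\pi')=\operatorname{im}\beta(1_n\oplus y).$$
Two matrices with the same image are right multiples of each other, since each column of one lies in the image of the other. By (S2) they have the same rank, and $\alpha,\beta$ are invertible. So by (S3), $\operatorname{rk}x+n'u=\operatorname{rk}y+nu$, which is $nu-\operatorname{rk}x=n'u-\operatorname{rk}y$.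

By (S3), with $\operatorname{coker}(x\oplus y)=\operatorname{coker}x\oplus\operatorname{coker}y$,
$$\text{(D1)}\qquad\dim(M\oplus N)=\dim M+\dim N.$$
Also $\dim R^n=nu$ (as the cokernel of a zero matrix) and $\dim0=0$ (as the cokernel of $1_R$).

**Step 3.** *This step proves the inequality that will give positivity:*
$$\text{(D2)}\qquad M\xrightarrow{f}N\to P\to0\ \text{exact}\ \Longrightarrow\ \dim N\le\dim M+\dim P.$$
Write $N=\operatorname{coker}x$ with $x$ of size $n\times m$, and $M=\operatorname{coker}w$ with $w$ of size $k\times l$. Lift $f$ to $z:R^k\to R^n$. Since $f$ is defined on the quotient, $\operatorname{im}zw\subset\operatorname{im}x$, so $zw=xv$ for some $v$. Moreover $P=\operatorname{coker}(x\ \,z)$. Consider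
$$B=\begin{pmatrix}x&z&0\\0&1_k&w\end{pmatrix}.$$
This is lower triangular with diagonal blocks $(x\ \,z)$ and $w$, so $\operatorname{rk}B\ge\operatorname{rk}(x\ \,z)+\operatorname{rk}w$. On the other hand, subtracting $z\cdot(\text{row }2)$ from row $1$ gives $\begin{pmatrix}x&0&-xv\\0&1_k&w\end{pmatrix}$. Adding $(\text{column }1)\cdot v$ to column $3$ and subtracting $(\text{column }2)\cdot w$ from column $3$ gives $\begin{pmatrix}x&0&0\\0&1_k&0\end{pmatrix}$. These operations are invertible, so $\operatorname{rk}B=\operatorname{rk}x+ku$. Hence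
$$\dim N-\dim P=\operatorname{rk}(x\ \,z)-\operatorname{rk}x\le ku-\operatorname{rk}w=\dim M .$$

**Step 4.** *This step defines $\lambda_{\operatorname{rk}}$ on $\mathcal C$ and shows that it is well defined.* For $F$ with a resolution (3) put
$$\lambda_{\operatorname{rk}}(F)=\dim M-\dim N+\dim P .$$
Let $0\to P_2\to P_1\to P_0\to F\to0$ and $0\to Q_2\to Q_1\to Q_0\to F\to0$ be exact with $P_i,Q_i$ representable, and put $K=\ker(P_0\to F)$, $L=\ker(Q_0\to F)$. The pullback $P_0\times_FQ_0$ maps onto $P_0$ with kernel $L$ and onto $Q_0$ with kernel $K$. Both maps split because $P_0$ and $Q_0$ are projective, so $K\oplus Q_0\cong L\oplus P_0$. Now apply the same argument to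
$$0\to P_2\to P_1\oplus Q_0\to K\oplus Q_0\to0,\qquad0\to Q_2\to Q_1\oplus P_0\to L\oplus P_0\to0 .$$
It gives $P_2\oplus Q_1\oplus P_0\cong Q_2\oplus P_1\oplus Q_0$. Finite sums of representables are represented by direct sums of modules, and by Yoneda isomorphic representables have isomorphic modules. Writing $\dim$ also for the dimension of the representing module, (D1) yields $\dim P_0-\dim P_1+\dim P_2=\dim Q_0-\dim Q_1+\dim Q_2$. In particular $\lambda_{\operatorname{rk}}$ is isomorphism invariant, and $\lambda_{\operatorname{rk}}((M,-))=\dim M$.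

**Step 5.** *This step shows $\lambda_{\operatorname{rk}}\in\Lambda(R)$.* Positivity is (D2) applied to $M\to N\to P\to0$. For additivity let $0\to F'\to F\to F''\to0$ be exact, with resolutions (3) given by $M',N',P'$ and $M'',N'',P''$. Lift $(M'',-)\to F''$ to $F$, and combine it with $(M',-)\to F'\to F$ to get an epimorphism $(M'\oplus M'',-)\to F$. By the snake lemma the kernels $K_0',K_0,K_0''$ of the epimorphisms onto $F',F,F''$ form an exact sequence $0\to K_0'\to K_0\to K_0''\to0$. Repeat with $(N',-)\to K_0'$ and $(N'',-)\to K_0''$. The result is an exact sequence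
$$0\to K\to(N'\oplus N'',-)\to(M'\oplus M'',-)\to F\to0$$
with $0\to(P',-)\to K\to(P'',-)\to0$ exact. The latter splits, because $(P'',-)$ is projective, so $K\cong(P'\oplus P'',-)$. By (D1), $\lambda_{\operatorname{rk}}(F)=\lambda_{\operatorname{rk}}(F')+\lambda_{\operatorname{rk}}(F'')$.

**Step 6.** *This step shows that the two constructions are mutually inverse, and transports the lattice structure.* By (4), $\lambda_{\operatorname{rk}}(I_x)=\dim R^n-\dim\operatorname{coker}x=\operatorname{rk}x$. Conversely, start with $\lambda\in\Lambda(R)$ and form $\dim$ from $\operatorname{rk}_\lambda$. Here $u=\operatorname{rk}_\lambda(1_R)=\lambda((R,-))$, so (4) gives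
$$\dim(\operatorname{coker}x)=n\lambda((R,-))-\lambda(I_x)=\lambda((\operatorname{coker}x,-)).$$
Thus $\lambda_{\operatorname{rk}_\lambda}$ and $\lambda$ agree on representables, hence everywhere by (3). The map $\lambda\mapsto\operatorname{rk}_\lambda$ respects sums and nonnegative multiples. In any strict cone $x\le y$ means $y=x+z$ with $z$ in the cone, so an additive bijection of cones identifies the orders. Lemma 1 now shows that $\mathcal S(R)$ is a lattice cone. $\square$

**Proof of Theorem B(i).** $\mathcal S(R)$ is a lattice cone by Lemma 2. For $x$ of size $n\times m$ we have $\operatorname{rk}x\le\operatorname{rk}1_n=n\operatorname{rk}(1_R)$, so $\operatorname{rk}(1_R)=0$ forces $\operatorname{rk}=0$. Hence a nonzero $\operatorname{rk}$ is uniquely $\alpha\operatorname{rk}_0$ with $\operatorname{rk}_0\in\mathcal P(R)$, namely with $\alpha=\operatorname{rk}(1_R)$. So the convex set $\mathcal P(R)$ is a base, empty exactly when $\mathcal S(R)=\{0\}$. $\blacksquare$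

**Example (the join of Section 2).** On $R=C([0,1])$ put $\operatorname{rk}_0(x)=\operatorname{rank}x(0)$ and $\operatorname{rk}_+(x)=\lim_{k\to\mathcal U}\operatorname{rank}x(1/k)$. Both lie in $\mathcal P(R)$, since (S1)–(S4) hold at each point. Let $\lambda_0,\lambda_+$ be the corresponding elements of $\Lambda(R)$, and use the filtration $0\subset I_\tau\subset(R,-)$. Since $\lambda(I_\tau)=\operatorname{rk}(\tau)$ and $\lambda((R,-)/I_\tau)=\operatorname{rk}(1)-\operatorname{rk}(\tau)$, the pair $(\lambda_0,\lambda_+)$ takes the values $(0,1)$ on $I_\tau$ and $(1,0)$ on the quotient. So $(\lambda_0\vee\lambda_+)((R,-))\ge2$, and it equals $2$ because the join is at most the sum.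

The cone order on $\mathcal S(R)$ will be used as follows. Write $\operatorname{rk}\le\operatorname{rk}'$ if $\operatorname{rk}'-\operatorname{rk}\in\mathcal S(R)$. Applying (S2) to $\operatorname{rk}$ and to $\operatorname{rk}'-\operatorname{rk}$ gives
$$\operatorname{rk}\le\operatorname{rk}'\ \Longrightarrow\ 0\le\operatorname{rk}(X)-\operatorname{rk}(XZ)\le\operatorname{rk}'(X)-\operatorname{rk}'(XZ).\tag{5}$$

## 7. From a dimension function to a rank function

**Lemma 3.** For $d\in D(A)$, $\operatorname{rk}_d(x):=d(xx^*)=d(x^*x)$ defines an element of $\mathcal S(A)$. Moreover $\operatorname{rk}_d(a)=d(a)$ for $a\ge0$, and $\operatorname{rk}_d$ satisfies (C).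

*Proof.*

**Step 1.** *This step deals with everything except (S4).* The equality $d(xx^*)=d(x^*x)$ is (F3). For $a\ge0$, $\operatorname{rk}_d(a)=d(a^2)=d(a)$ by (F2). If $f$ is as in (C), then $f(a)\sim a$ by (F2), so $\operatorname{rk}_d(f(a))=d(f(a))=d(a)=\operatorname{rk}_d(a)$. (S1) is $d(0)=0$, and (S3) is $(x\oplus y)(x\oplus y)^*=xx^*\oplus yy^*$. For (S2), $xyy^*x^*\le\|y\|^2xx^*$ and $y^*x^*xy\le\|x\|^2y^*y$; apply (F1), and in the second case use the form $d(v^*v)$ of the rank.

**Step 2.** *This step proves (S4) by removing $z$ up to a cut-off near $0$.* Let $T=\begin{pmatrix}x&z\\0&y\end{pmatrix}$. For $\varepsilon>0$ let $h(t)=0$ for $t\le\varepsilon$, $h(t)=1$ for $t\ge2\varepsilon$, linear in between. Let $k(t)=1/t$ for $t\ge\varepsilon$ and $k(t)=t/\varepsilon^2$ for $t\le\varepsilon$, so that $k(t)\,t\,h(t)=h(t)$. Put $H_\varepsilon=h(y^*y)$ and $w=z\,k(y^*y)\,y^*$. Then $wyH_\varepsilon=z\,k(y^*y)\,y^*y\,h(y^*y)=zH_\varepsilon$, and so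
$$\begin{pmatrix}1&-w\\0&1\end{pmatrix}T\begin{pmatrix}1&0\\0&H_\varepsilon\end{pmatrix}=\begin{pmatrix}x&zH_\varepsilon-wyH_\varepsilon\\0&yH_\varepsilon\end{pmatrix}=\begin{pmatrix}x&0\\0&yH_\varepsilon\end{pmatrix}.$$
Call the outer factors $S$ and $S'$. Then $STS'S'^*T^*S^*\le\|S'\|^2\,STT^*S^*\precsim TT^*$. So $xx^*\oplus(yH_\varepsilon)(yH_\varepsilon)^*\precsim TT^*$ for every $\varepsilon$. Since $\|y-yH_\varepsilon\|^2=\|(1-H_\varepsilon)y^*y(1-H_\varepsilon)\|\le2\varepsilon$, (F4) gives $xx^*\oplus yy^*\precsim TT^*$. Hence $\operatorname{rk}_d(x)+\operatorname{rk}_d(y)\le\operatorname{rk}_d(T)$. $\square$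

## 8. Exact embedding of $a\otimes1_\ell$ into $b\otimes1_{\ell+1}$

Now take $\operatorname{rk}\in\mathcal S(A)$ with (C), and ask whether $a\mapsto\operatorname{rk}(a)$ is a dimension function. The question is whether $a\precsim b$ forces $\operatorname{rk}(a)\le\operatorname{rk}(b)$. A rank function knows about products, and nothing tells us how it behaves under norm limits. The natural approach is to cut off $a$ near $0$. Lemma 4 below shows that for $h$ vanishing near $0$ the element $h(a)$ is reached *exactly* from $b$, and this leads to $\operatorname{rk}(h(a))\le\operatorname{rk}(b)$. Then one would let $h$ increase. This last step fails: for $d_+$ on $C([0,1])$ we have $d_+((\tau-\varepsilon)_+)=0$ for every $\varepsilon>0$, because $1/k<\varepsilon$ for all large $k$, while $d_+(\tau)=1$. So $\operatorname{rk}(a)$ is not determined by the cut-offs, and all of $a$ must be reached exactly.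

One would like to glue the exact embeddings $T_k$ of larger and larger cut-offs. The obstacle is that $T_{k+1}$ need not extend $T_k$: the relation will be $T_k=T_{k+1}c$ with $c=T_{k+1}^*T_k$ only a contraction. A contraction becomes a corner of a unitary once a second copy of the space is available. A free second copy for each copy of $a$ would cost a factor $2$. But one free slot can serve $\ell$ copies, moved one after another; the cost is the factor $(\ell+1)/\ell$, which tends to $1$.

**Lemma 4.** Let $a,b\in M_n(A)_+$, $a\precsim b$, $s>0$, and let $h:[0,\infty)\to[0,1]$ be continuous with $h=0$ on $[0,s]$. There is $T\in\overline{M_n(A)b}$ with $TT^*=h(a)^2$.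

*Proof.*

**Step 1.** *This step produces an element of $\overline{M_n(A)b}$ that dominates $h(a)$.* Choose $r\in M_n(A)$ with $\|a-rbr^*\|\le s/2$. Let $\varphi(t)=h(t)t^{-1/2}$ for $t>0$ and $\varphi(0)=0$; this is continuous. Put $z=b^{1/2}r^*\varphi(a)$. Then
$$z^*z=\varphi(a)\,rbr^*\varphi(a)\ge\varphi(a)\big(a-\tfrac s2\big)\varphi(a)\ge\tfrac12h(a)^2,\tag{6}$$
since $t-s/2\ge t/2$ for $t\ge s$ and $\varphi$ vanishes on $[0,s]$. Also $z^*=\varphi(a)rb^{1/2}\in\overline{M_n(A)b}$, because $b^{1/2}=\lim_kb^{1/2}(b+\frac1k)^{-1}b$.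

**Step 2.** *This step divides by $|z|$ in the limit.* Put $T_j=h(a)(|z|+\frac1j)^{-1}z^*$ and $\psi_{ij}=\theta_i-\theta_j$. Since $z^*z=|z|^2$, we get $(T_i-T_j)(T_i-T_j)^*=h(a)\psi_{ij}(|z|)^2h(a)$. Using $\|vv^*\|=\|v^*v\|$, then (6), then (2),
$$\|T_i-T_j\|^2=\|\psi_{ij}(|z|)h(a)^2\psi_{ij}(|z|)\|\le2\,\|\psi_{ij}(|z|)\,|z|^2\,\psi_{ij}(|z|)\|\le2\max(\tfrac1i,\tfrac1j)^2 .$$
So $T=\lim T_j$ exists, and it lies in $\overline{M_n(A)b}$.

**Step 3.** *This step computes $TT^*$.* In the same way,
$$\|h(a)(1-\theta_j(|z|))\|^2\le2\,\|(1-\theta_j(|z|))\,|z|^2\,(1-\theta_j(|z|))\|\le2/j^2 .$$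
Hence $T_jT_j^*=h(a)\theta_j(|z|)^2h(a)\to h(a)^2$. $\square$

**Proposition 5.** Let $a,b\in M_n(A)_+$, $a\precsim b$, $\ell\ge1$, $B=b\otimes1_{\ell+1}$, $L=\overline{M_{\ell n\times(\ell+1)n}(A)\,B}$. There is $x\in L$ with $xx^*=a\otimes1_\ell$.

*Proof.* Let $s_k=4^{-k}$, and let $h_k$ be continuous on $[0,\infty)$ with $h_k=0$ on $[0,s_{k+1}]$, $h_k=1$ on $[s_k,\infty)$, linear in between.

**Step 1.** *This step chooses the exact embeddings of the cut-offs.* By Lemma 4 there are $T_k$ with
$$T_kT_k^*=h_k(a)^2,\qquad h_{k+1}(a)^2T_k=T_k,\qquad T_k\in\overline{M_n(A)b}.\tag{7}$$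
The second identity follows from the first. Since $h_{k+1}=1$ where $h_k\ne0$, the element $e=1-h_{k+1}(a)^2$ satisfies $eT_kT_k^*e=eh_k(a)^2e=0$, so $eT_k=0$.

**Step 2.** *This step builds a unitary that rotates $T_{k+1}$, in the second of two slots, to $T_k$ in the first slot, up to an error killed by a cut-off.* Let $c=T_{k+1}^*T_k$. It is a contraction in the $C^*$-algebra $\overline{bM_n(A)b}$. Put
$$U_k=\begin{pmatrix}(1-c^*c)^{1/2}&-c^*\\c&(1-cc^*)^{1/2}\end{pmatrix}\in M_2(M_n(A)).$$
For polynomials, hence for continuous functions $g$, we have $c\,g(c^*c)=g(cc^*)\,c$; so $c(1-c^*c)^{1/2}=(1-cc^*)^{1/2}c$. With this identity and its adjoint, the off-diagonal entries of $U_k^*U_k$ and $U_kU_k^*$ vanish. The diagonal entries are $(1-c^*c)+c^*c=1$ and $cc^*+(1-cc^*)=1$. So $U_k$ is unitary. Since $(1-t)^{1/2}-1$ vanishes at $t=0$, we have $U_k-1\in M_2(\overline{bM_n(A)b})$.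

By (7), $T_{k+1}c=T_{k+1}T_{k+1}^*T_k=h_{k+1}(a)^2T_k=T_k$, so
$$(0,\ T_{k+1})\,U_k=\big(T_k,\ T_{k+1}(1-cc^*)^{1/2}\big).$$
Let $p$ be continuous on $[0,\infty)$ and vanish on $[0,s_k]$; then $ph_k^2=p$. We get
$$p(a)T_{k+1}cc^*=p(a)T_kT_k^*T_{k+1}=p(a)h_k(a)^2T_{k+1}=p(a)T_{k+1}.$$
So $q=p(a)T_{k+1}$ satisfies $q(1-cc^*)q^*=0$, that is, $q(1-cc^*)^{1/2}=0$. Hence
$$p(a)\,(0,\ T_{k+1})\,U_k=p(a)\,(T_k,\ 0).\tag{8}$$

**Step 3.** *This step moves $\ell$ copies using only one empty slot.* Let $R_k$ and $R_k'$ be the $\ell\times(\ell+1)$ matrices over $M_n(A)$ whose row $i$ has $T_k$ in slot $i$, respectively in slot $i+1$, and zeros elsewhere. For $\ell=2$,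
$$R_k=\begin{pmatrix}T_k&0&0\\0&T_k&0\end{pmatrix},\qquad R_k'=\begin{pmatrix}0&T_k&0\\0&0&T_k\end{pmatrix}.$$
Let $U_k^{(j)}\in M_{\ell+1}(M_n(A))$ be $U_k$ on the slots $j,j+1$ and the identity elsewhere, and put $V_k=U_k^{(1)}U_k^{(2)}\cdots U_k^{(\ell)}$. Follow row $i$ of $(p(a)\otimes1_\ell)R_{k+1}'$, whose only nonzero entry $p(a)T_{k+1}$ is in slot $i+1$, under right multiplication by the factors of $V_k$ in order. The factors with $j<i$ act on slots $\le i$, where the row vanishes. By (8), $U_k^{(i)}$ turns the row into one with $p(a)T_k$ in slot $i$ and zeros elsewhere. The factors with $j>i$ act on slots $\ge i+1$, where the row now vanishes. Therefore $(p(a)\otimes1_\ell)R_{k+1}'V_k=(p(a)\otimes1_\ell)R_k$. Let $P$ be the scalar cyclic permutation unitary of the slots with $R_k'=R_kP$ for all $k$, and put $Q_k=PV_k$. Then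
$$(p(a)\otimes1_\ell)R_{k+1}Q_k=(p(a)\otimes1_\ell)R_k\qquad\text{if }p=0\text{ on }[0,s_k].\tag{9}$$

**Step 4.** *This step undoes all rotations and passes to the limit.* Put $X_1=R_1$ and $X_k=R_kQ_{k-1}Q_{k-2}\cdots Q_1$. The $Q_j$ are unitary, so $X_kX_k^*=R_kR_k^*=h_k(a)^2\otimes1_\ell$ and $\|X_k\|\le1$. Multiplying (9) on the right by $Q_{k-1}\cdots Q_1$ gives $(p(a)\otimes1_\ell)(X_{k+1}-X_k)=0$ whenever $p=0$ on $[0,s_k]$. Take $p_k(t)=(t^{1/2}-s_k^{1/2})_+$. Since $\|a^{1/2}-p_k(a)\|\le s_k^{1/2}=2^{-k}$,
$$\|(a^{1/2}\otimes1_\ell)(X_{k+1}-X_k)\|=\|((a^{1/2}-p_k(a))\otimes1_\ell)(X_{k+1}-X_k)\|\le2\cdot2^{-k}.$$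
So $x=\lim_k(a^{1/2}\otimes1_\ell)X_k$ exists. Moreover $xx^*=\lim_k\,a\,h_k(a)^2\otimes1_\ell=a\otimes1_\ell$, because $0\le t(1-h_k(t)^2)\le s_k$ for $t\ge0$.

**Step 5.** *This step checks that $x\in L$.* The entries of $R_k$ lie in $\overline{M_n(A)b}$ and $B$ is block diagonal with entries $b$, so $R_k\in L$. $L$ is closed and invariant under left multiplication. It is invariant under right multiplication by $P$, because $P$ commutes with $B$. It is invariant under right multiplication by $U_k^{(j)}$, because
$$U_k^{(j)}\in1+M_{\ell+1}\big(\overline{bM_n(A)b}\big)=1+\overline{BM_{(\ell+1)n}(A)B}.$$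
So all $X_k$ lie in $L$, and $x\in L$. $\square$

Membership in $L$ is still a statement about closures. The next lemma turns it into an honest factorization, which (S2) can use.

**Lemma 6.** Let $B\in M_N(A)_+$ be nonzero and $x\in\overline{M_{K\times N}(A)B}$. There are a continuous $f:[0,\|B\|]\to[0,\infty)$ with $f(0)=0$ and $f>0$ on $(0,\|B\|]$, and $x'\in M_{K\times N}(A)$, such that $x=x'f(B)$.

*Proof.*

**Step 1.** *This step chooses cut-offs adapted to $x$.* If $\rho:[0,\infty)\to[0,1]$ is continuous with $\rho=1$ on $[t,\infty)$, then $\|B(1-\rho(B))\|\le t$. So for $y=vB$ we have $\|y(1-\rho(B))\|\le\|v\|t$, which is small once $t$ is small. Since $\|1-\rho(B)\|\le1$, the same holds for the limit $x$ of such $y$. Hence there are a strictly decreasing sequence $t_j\to0$ of positive numbers and continuous $\rho_j:[0,\infty)\to[0,1]$ with $\rho_j=0$ on $[0,t_{j+1}]$, $\rho_j=1$ on $[t_j,\infty)$ and $\|x(1-\rho_j(B))\|\le4^{-j}$ for all $j\ge1$. Put $f=\sum_{j\ge1}2^{-j}\rho_j$. The sum converges uniformly, so $f$ is continuous; $f(0)=0$, and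 $f(t)>0$ for $t>0$ since $\rho_j(t)=1$ when $t_j\le t$.

**Step 2.** *This step divides $x$ by $f(B)$.* Let $x_j'=x\,(\rho_j/f)(B)$, where $\rho_j/f:=0$ on $[0,t_{j+1}]$. This is continuous, since $f\ge2^{-(j+1)}$ on $[t_{j+1},\infty)$. For $j\ge2$ the function $\rho_{j+1}-\rho_j$ vanishes outside $[t_{j+2},t_j]$. On this interval $\rho_{j-1}=0$ and $f\ge2^{-(j+2)}\rho_{j+2}=2^{-(j+2)}$. Hence
$$x_{j+1}'-x_j'=x(1-\rho_{j-1}(B))\Big(\frac{\rho_{j+1}-\rho_j}f\Big)(B),\qquad\|x_{j+1}'-x_j'\|\le4^{-(j-1)}2^{j+2}=2^{4-j}.$$
These norms are summable, so $x'=\lim x_j'$ exists, and $x'f(B)=\lim x\rho_j(B)=x$. $\square$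

## 9. Dimension functions as a hereditary subcone of $\mathcal S(A)$

**Lemma 7.** Let $\operatorname{rk}\in\mathcal S(A)$ satisfy (C). Then $\delta(a):=\operatorname{rk}(a)$, $a\in M_\infty(A)_+$, belongs to $D(A)$, and $\operatorname{rk}=\operatorname{rk}_\delta$.

*Proof.*

**Step 1.** *This step shows that $\operatorname{rk}$ is determined by its values on positive elements: $\operatorname{rk}(x)=\operatorname{rk}(xx^*)$ for every matrix $x$ over $A$.* Let $g=(xx^*)^{1/4}$, so $xx^*=g^4$, and $y_j=(g+\frac1j)^{-1}x$. With (2),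
$$\|y_i-y_j\|\le\sup_{0\le t\le\|g\|}t^2\Big|\frac1{t+1/i}-\frac1{t+1/j}\Big|=\sup_{0\le t\le\|g\|}t\,|\theta_i(t)-\theta_j(t)|\le\max(\tfrac1i,\tfrac1j).$$
So $y=\lim y_j$ exists. Moreover $gy=x$, because
$$\|x-g(g+\tfrac1j)^{-1}x\|\le\sup_{0\le t\le\|g\|}(1-\theta_j(t))t^2\le\|g\|/j .$$
By (S2) and (C), $\operatorname{rk}(x)\le\operatorname{rk}(g)=\operatorname{rk}((xx^*)^{1/4})=\operatorname{rk}(xx^*)\le\operatorname{rk}(x)$.

**Step 2.** *This step proves $\delta\in D(A)$.* By (S1)–(S3), $\delta$ is well defined on $M_\infty(A)_+$ and additive. Let $a\precsim b$; after padding, $a,b\in M_n(A)_+$. If $b=0$, then $a=0$ and $\delta(a)=0=\delta(b)$. Otherwise let $\ell\ge1$, and take $B=b\otimes1_{\ell+1}$ and $x\in L$ with $xx^*=a\otimes1_\ell$ as in Proposition 5. By Lemma 6, $x=x'f(B)$ with $f$ as in (C). Therefore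
$$\ell\,\delta(a)=\operatorname{rk}(a\otimes1_\ell)=\operatorname{rk}(xx^*)\le\operatorname{rk}(x)\le\operatorname{rk}(f(B))=\operatorname{rk}(B)=(\ell+1)\,\delta(b).$$
Divide by $\ell$ and let $\ell\to\infty$: $\delta(a)\le\delta(b)$. So $\delta\in D(A)$, and $\operatorname{rk}_\delta(x)=\operatorname{rk}(xx^*)=\operatorname{rk}(x)$ by Step 1. $\square$

**Lemma 8.** Let $d\in D(A)$, $\operatorname{rk}\in\mathcal S(A)$, $\operatorname{rk}\le\operatorname{rk}_d$. Then $\operatorname{rk}=\operatorname{rk}_\delta$ for some $\delta\in D(A)$.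

*Proof.* By Lemma 7 it suffices to verify (C), which we compare with (C) for $\operatorname{rk}_d$ through a common left factor of $a$ and $f(a)$. Let $a,f$ be as in (C), and let $X=(f(a)+a)^{1/2}$. The functions $g=t/(f+t)^{1/2}$ and $g'=f/(f+t)^{1/2}$, with value $0$ at $0$, are continuous on $[0,\|a\|]$, since $g\le t^{1/2}$ and $g'\le f^{1/2}$. Moreover
$$a=X\,g(a),\qquad f(a)=X\,g'(a).$$
By Lemma 3, $\operatorname{rk}_d$ satisfies (C). Since $(f+t)^{1/2}$ is positive on $(0,\|a\|]$ and vanishes at $0$, we get $\operatorname{rk}_d(X)=\operatorname{rk}_d(a)=\operatorname{rk}_d(f(a))$. Now (5), with $\operatorname{rk}'=\operatorname{rk}_d$ and $Z=g(a)$, gives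
$$0\le\operatorname{rk}(X)-\operatorname{rk}(a)\le\operatorname{rk}_d(X)-\operatorname{rk}_d(a)=0,$$
and with $Z=g'(a)$ it gives $\operatorname{rk}(X)=\operatorname{rk}(f(a))$ in the same way. So $\operatorname{rk}(a)=\operatorname{rk}(f(a))$. $\square$

**Proof of Theorem A.**

**Step 1.** *This step places $D(A)$ inside $\mathcal S(A)$.* The map $\Phi:D(A)\to\mathcal S(A)$, $d\mapsto\operatorname{rk}_d$, is defined by Lemma 3. It respects sums and nonnegative multiples, and it is injective since $d(a)=\operatorname{rk}_d(a)$. By Lemma 8 the convex cone $H=\Phi(D(A))$ is hereditary in $\mathcal S(A)$, which is a lattice cone by Lemma 2.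

**Step 2.** *This step shows that a hereditary subcone $H$ of a lattice cone is a lattice cone.* The two cone orders agree on $H$: if $\lambda,\mu\in H$ and $\mu-\lambda$ lies in the big cone, then $\mu-\lambda\le\mu$, so $\mu-\lambda\in H$. Joins and meets formed in the big cone stay in $H$, because $\lambda\vee\mu\le\lambda+\mu\in H$ and $\lambda\wedge\mu\le\lambda\in H$. So they are joins and meets in $H$. Since $\Phi$ is an isomorphism of cones onto $H$, $D(A)$ is a lattice cone.

**Step 3.** *This step identifies the base and proves compactness.* For $a\in M_n(A)_+$ we have $a\le\|a\|1_n$, so $d(a)\le n\,d(1_A)$. Hence a nonzero $d\in D(A)$ has $d(1_A)>0$ and is uniquely $\alpha d_0$ with $d_0\in DF(A)$, namely with $\alpha=d(1_A)$. As $DF(A)$ is convex, it is a base of $D(A)$; if $D(A)=\{0\}$, then $DF(A)=\emptyset$, the base of the zero cone. So $DF(A)$ is a simplex. By the bound $d(a)\le n$ for $a\in M_n(A)_+$, $DF(A)$ lies in a product of compact intervals. It is closed there, because its defining conditions are pointwise equalities and inequalities.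 So it is compact. $\blacksquare$

**Proof of Theorem B(ii) and (iii).** Part (iii) is Proposition 5. For (ii), Lemmas 3 and 7 show that $d\mapsto\operatorname{rk}_d$ is an affine bijection of $DF(A)$ onto $\{\operatorname{rk}\in\mathcal P(A):\text{(C)}\}$; note that $\operatorname{rk}_d(1_A)=d(1_A)$. It is a homeomorphism for pointwise convergence because $\operatorname{rk}_d(x)=d(xx^*)$ and $d(a)=\operatorname{rk}_d(a)$. The image is closed, since (C) consists of pointwise equalities. It is a face: let $t\operatorname{rk}_1+(1-t)\operatorname{rk}_2=\operatorname{rk}_d$ with $0<t<1$ and $\operatorname{rk}_1,\operatorname{rk}_2\in\mathcal P(A)$. Then $t\operatorname{rk}_1\le\operatorname{rk}_d$ and $(1-t)\operatorname{rk}_2\le\operatorname{rk}_d$. By Lemma 8 both are of the form $\operatorname{rk}_\delta$, so both satisfy (C), and hence so do $\operatorname{rk}_1$ and $\operatorname{rk}_2$. $\blacksquare$
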